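# Reachability under two-dimensional quadratic maps: one translation makes it undecidable

## 1. Growth, and the guess that the problem is decidable

Take finitely many functions $f_1,\dots,f_k:\mathbb Z^n\to\mathbb Z^n$, each acting coordinate by coordinate:
$$f(x_1,\dots,x_n)=(p_1(x_1),\dots,p_n(x_n)),\qquad p_i\in\mathbb Z[x].$$
In each step we choose one of the functions freely and apply it to the current vector. The family is called a **nondeterministic polynomial map**. The **reachability problem** asks: given the map and two vectors $\boldsymbol z_0,\boldsymbol z_f\in\mathbb Z^n$, is there a finite sequence of choices that leads from $\boldsymbol z_0$ to $\boldsymbol z_f$?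

The coordinates never see each other. The first one runs through its polynomials, the second through its own, and the only link is that both obey the same schedule of choices. The problem comes from the paper "Reachability Problems in Nondeterministic Polynomial Maps on the Integers", and three facts are quoted with it. For additive updates $\boldsymbol x\mapsto\boldsymbol x+\boldsymbol b$ the problem is NP-complete. For affine components $a_ix+b_i$ it is undecidable in $\mathbb Z^3$. For $n=2$ and polynomials of degree at most $2$ it is at least PSPACE-hard. The question of this lecture is whether that last problem, $n=2$ with degree at most $2$, is decidable.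

A natural first guess is **yes**. Quadratic polynomials push large numbers outward, so a run that leaves a big box around the target should be lost, and inside the box there are finitely many points. Let us test this.

**Test 1: growth only.** Let $f(x,y)=(x^2-1,\;y^2)$ and $g(x,y)=(2x,\;y^2-3)$. Is $(0,1)$ reachable from $(1,2)$? Each of the four polynomials satisfies $|p(v)|>|v|$ as soon as $|v|>2$, so a coordinate that exceeds $2$ in absolute value never returns. Now
$$f(1,2)=(0,4),\qquad g(1,2)=(2,1),\qquad f(2,1)=(3,1),\qquad g(2,1)=(4,-2).$$
The vectors $(0,4)$, $(3,1)$, $(4,-2)$ each have a lost coordinate. The only vectors reachable from $(1,2)$ without a lost coordinate are $(1,2)$ and $(2,1)$, so the answer is no.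

**Test 2: translations only.** Translations commute, so $\boldsymbol z_f$ is reachable iff $\boldsymbol z_f-\boldsymbol z_0$ is a combination of the translation vectors with nonnegative integer coefficients. This is decidable.

**Test 3: a mixture in one coordinate.** Let $T(x)=x-1$ and $f(x)=x^2$. Now large numbers do come back. Still the answer is simple: from any $x_0$, apply $T$ until $x\le-2$, square until the value exceeds the target, then subtract. Everything is reachable.

**Test 4: a mixture in two coordinates.** Let $T(x,y)=(x-1,y+1)$ and $f(x,y)=(x^2,y^2)$. Here $T$ preserves $s=x+y$. Starting from register value $s$ and second coordinate $y_0$, we may raise the second coordinate to any $y\ge y_0$, and then $f$ replaces $s$ by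
$$s'=(s-y)^2+y^2 .$$
So a vector is a number $s$ that $T$ cannot disturb, together with a number $y$ that the run may guess. This is the first sign of trouble: a protected register and a nondeterministic guess are ingredients of computation.

## 2. The case where the guess is right: no component $\pm x+b$

Test 1 is an instance of a general fact.

**Proposition 1.** Let $n$ and the degrees be arbitrary. If no component polynomial of any function of the map has the form $\pm x+b$, then reachability is decidable.

**Step 1: find a radius beyond which values are lost.** Every component is constant, or it is nonconstant and not of the form $\pm x+b$. For a nonconstant component $p$ of degree $d$, let $C$ be the sum of the absolute values of its non-leading coefficients. The leading coefficient has absolute value at least $1$, and at least $2$ if $d=1$.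

* If $d=1$, then $|p(x)|\ge 2|x|-C>|x|$ for $|x|>C$.
* If $d\ge2$ and $|x|\ge C+2$, then each non-leading monomial is at most its coefficient times $|x|^{d-1}$ in absolute value. Hence $|p(x)|\ge|x|^{d}-C|x|^{d-1}=|x|^{d-1}(|x|-C)\ge2|x|>|x|$.

So we can compute an $R$, at least as large as every $|(\boldsymbol z_f)_i|$, such that $|p(x)|>|x|$ whenever $|x|>R$, for all nonconstant components $p$.

**Step 2: collapse everything outside the box to one symbol.** Put $\alpha(v)=v$ if $|v|\le R$ and $\alpha(v)=\infty$ otherwise, and apply $\alpha$ coordinatewise. We claim that $\alpha(p(v))$ depends only on $\alpha(v)$. This is clear if $|v|\le R$, since then $\alpha(v)=v$, and it is clear if $p$ is constant. If $|v|>R$ and $p$ is nonconstant, then $|p(v)|>|v|>R$, so $\alpha(p(v))=\infty$.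

**Step 3: decide in a finite graph.** By Step 2 the map induces a computable transition graph on the finite set $(\{-R,\dots,R\}\cup\{\infty\})^n$. Every run projects to a path. Conversely, a path that starts at $\alpha(\boldsymbol z_0)$ is a sequence of function choices, and the same choices made from $\boldsymbol z_0$ give a run that projects to it. Since $R\ge|(\boldsymbol z_f)_i|$ for all $i$, we have $\alpha^{-1}(\boldsymbol z_f)=\{\boldsymbol z_f\}$. Hence $\boldsymbol z_f$ is reachable from $\boldsymbol z_0$ iff it is reachable from $\alpha(\boldsymbol z_0)$ in the finite graph. $\blacksquare$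

The proof stops working exactly at Step 2 when a component $\pm x+b$ is present: for $p(x)=x-1$, the value $R+1$ maps into the box and $R+2$ does not, although both are recorded as $\infty$. This failure cannot be repaired, and the guess of Section 1 is wrong.

## 3. The theorems, and the machines behind them

A set is $\Sigma^0_1$ if it is recursively enumerable. It is **$\Sigma^0_1$-complete** if, in addition, every recursively enumerable set $A$ has a many-one reduction to it: a computable function $\rho$ with $a\in A$ iff $\rho(a)$ lies in the set. A $\Sigma^0_1$-complete set is undecidable.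

**Theorem A.** Reachability for two-dimensional nondeterministic maps $(x,y)\mapsto(p_1(x),p_2(y))$ with integer polynomials of degree at most $2$ is undecidable.

**Theorem B.**
1. Undecidability holds for maps consisting of one translation $T(x,y)=(x-a,\,y+1)$ together with functions both of whose components have degree exactly $2$. The problem is $\Sigma^0_1$-complete.
2. There is one fixed such map and one fixed target $\boldsymbol z_f$ for which reachability, as a question about $\boldsymbol z_0\in\mathbb Z^2$ (even $\boldsymbol z_0=(x_0,0)$), is undecidable.
3. The same holds in every dimension $n\ge2$.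
4. The translation cannot be dropped: for every $n$ and every degree, if no component polynomial of any function has the form $\pm x+b$, then reachability is decidable.

Part (4) is Proposition 1. The rest is proved by simulating counter machines.

**Definition.** A **2-counter machine** has states $\{0,\dots,Q\}$ and finitely many transitions $(q,\mathrm{op},q')$ with $\mathrm{op}\in\{\mathrm{inc}_i,\mathrm{dec}_i,\mathrm{zero}_i:i=1,2\}$. A configuration is $(q,c_1,c_2)$ with integers $c_1,c_2\ge0$. A transition $(q,\mathrm{op},q')$ is *enabled* only in state $q$. There $\mathrm{inc}_i$ is always enabled and adds $1$ to $c_i$, while $\mathrm{dec}_i$ is enabled iff $c_i>0$ and subtracts $1$. Finally, $\mathrm{zero}_i$ is enabled iff $c_i=0$ and leaves the counters unchanged. We write $C\to C'$ for one step and $\to^*$ for finitely many steps.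

**Example.** With $Q=1$ and the two transitions $(0,\mathrm{inc}_1,1)$ and $(1,\mathrm{dec}_1,0)$, we have $(0,0,0)\to(1,1,0)\to(0,0,0)$. We shall use this machine for numerical checks.

**Fact (Minsky, *Computation: Finite and Infinite Machines*, 1967).** It is undecidable whether $(q_0,0,0)\to^*(q_f,0,0)$, and the halting problem for Turing machines has a many-one reduction to this question. Moreover there is a fixed machine for which the set $\{c:(q_0,c,0)\to^*(q_f,0,0)\}$ is undecidable.

That both counters end at $0$ is no restriction, since they can be emptied by loops before $q_f$ is entered. We assume $Q\ge1$, adding an unused state if necessary.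

We call a positive integer **smooth** if it has no prime factor outside $\{2,3,5\}$; thus $1$ and $60$ are smooth and $14$ is not. We write $v_5(N)$ for the exponent of $5$ in $N$. The configuration $(q,c_1,c_2)$ is **encoded** by
$$N=2^{c_1}3^{c_2}5^{q}.$$
By unique factorization this is a bijection between configurations and the smooth $N$ with $v_5(N)\le Q$. A transition $t=(q,\mathrm{op},q')$ multiplies the code by the fixed rational number
$$\varepsilon_t=\delta\cdot5^{\,q'-q},\qquad \delta=2,\;3,\;\tfrac12,\;\tfrac13,\;1,\;1\ \text{ for }\ \mathrm{inc}_1,\mathrm{inc}_2,\mathrm{dec}_1,\mathrm{dec}_2,\mathrm{zero}_1,\mathrm{zero}_2 ,\tag{1}$$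
and whether $t$ is enabled depends only on divisibility of $N$ by $2$ or $3$ and on $v_5(N)$. So we need maps that test $N$ modulo a fixed number and multiply it by a fixed fraction. Integer polynomials do not divide, so the division has to come from guessing the quotient.

## 4. Halving with affine functions, and why wrong guesses escape

Follow Test 4: let $T(x,y)=(x-1,y+1)$ and store a number in the register $s=x+y$. To halve $s=2g$, guess $y=g$ by repeated use of $T$, so that $x=y=g$. Then apply an affine function $f(x,y)=(\alpha x+\beta,\gamma y+\delta)$ whose output has register $g$. For this to work for infinitely many $g$ we need $\alpha+\gamma=1$ and $\beta+\delta=0$.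

What if the guess is off by $i$, so that $y=g+i$ and $x=g-i$? The new register is
$$s'=\alpha(g-i)+(1-\alpha)(g+i)=g+(1-2\alpha)i .$$
The number $D=|1-2\alpha|$ is odd and positive, so there is $e\ge1$ with $2^e\equiv1\pmod D$. Let $g=2^c$ with $c\ge e$. If $1-2\alpha>0$, the wrong guess $i=g(2^e-1)/D$ gives $s'=2^{e}g$. If $1-2\alpha<0$, the wrong guess $i=2^{c-e}(2^e-1)/D$ gives $s'=g-2^{c-e}(2^e-1)=2^{c-e}$. In both cases $i>0$, so extra applications of $T$ produce it, and the result is a power of two, just not the right one. The error is additive, and nothing marks it as an error.

We want a function for which a wrong guess leaves a mark that can never be removed. With quadratic polynomials the new register can be a *product*, and the mark can be a foreign prime.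

## 5. A quadratic gadget that punishes wrong guesses

Keep $s=x+y$ and $T(x,y)=(x-1,y+1)$, let $j$ be smooth, and put
$$g_j(x,y)=\bigl(30j\,x^2+jx,\;-30j\,y^2+jy\bigr).$$
The coordinates are separate, but the register of the output factors, because $x^2-y^2$ does:
$$s'=30j(x^2-y^2)+j(x+y)=j\,\bigl(1+30(x-y)\bigr)\,(x+y).$$

* *Right guess.* If $x=y$, which is possible only for even $s$, then $s'=js$.
* *Wrong guess.* If $h=x-y\ne0$, then $1+30h$ is coprime to $30$ and is not $\pm1$, so it has a prime factor outside $\{2,3,5\}$. That prime divides $s'$.
* *Return.* For $y\ge0$ the new second coordinate $-30jy^2+jy$ is at most $0$. Since $T$ can only raise $y$, this is what makes the next guess possible.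

For instance, with $s=2$ and $x=y=1$ the output is $(31j,-29j)$, with register $2j$.

The clean way to use the mark is to read runs *backwards*: if $s'$ is smooth, then $h=0$, hence $s=2y$ is even, and $s=s'/j$ is again smooth. So $g_j$ performs "if $s$ is even, multiply by $j$" and nothing else, as far as runs ending in a smooth number are concerned.

Two things are missing. We must test other residues than $0$ modulo $2$, and we must multiply by fractions.

## 6. Making the gadget divide: how the constants are forced

The remedy for division is to store $wN$ instead of $N$, with $w$ divisible enough, and to arrange that the second factor equals $N$, not $wN$. Then the product is $jN$, and $j=w\varepsilon_t$ is an integer even if $\varepsilon_t$ is a fraction. We now look for such a gadget. This section is motivation; Section 7 restates everything, and the proof depends only on that.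

Let the register be $\zeta=x+ay$ with $T(x,y)=(x-a,y+1)$. Look for $f(x,y)=(p(x),r(y))$ with
$$p(x)+a\,r(y)=\bigl(\lambda(X-\tau y)+j\bigr)\bigl(X+\tau y+u\bigr),\qquad X=x-c .$$
The two factors contain $X-\tau y$ and $X+\tau y$, so no $xy$-term appears and the coordinates separate. The $x$-part is $p(x)=(\lambda X+j)(X+u)$, and the $y$-part must be
$$a\,r(y)=-\lambda\tau^2y^2-\tau(\lambda u-j)y.$$

*The line of right guesses.* On $X=\tau y$ the product is $j(2\tau y+u)$, and the register before the step is $x+ay=c+(\tau+a)y$. We want the latter to be $w(2\tau y+u)$. This forces $c=wu$ and $\tau+a=2w\tau$, that is,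
$$a=m\tau,\qquad m=2w-1 .$$
The gadget then acts on $N=2\tau y+u$, so on the numbers congruent to $u$ modulo $V=2\tau$. We need one function for each residue class $u$ of interest.

*The mark.* As in Section 5, take $\lambda=30j\mu$, so that the first factor is $j(1+30\mu h)$ with $h=X-\tau y$.

*Integrality of $r$.* We need $a\mid\lambda\tau^2$ and $a\mid\tau(\lambda u-j)$. With $a=m\tau$ this says $m\mid\lambda\tau$ and $m\mid\lambda u-j$. If $30\mid w$, then $m=2w-1$ is coprime to $30$. A prime dividing both $m$ and $\lambda$ would divide $j$, which is smooth; this is impossible. So $\gcd(m,\lambda)=1$, which forces $m\mid\tau$. Write $\tau=mk$, so $a=m^2k$. The second condition becomes $30\mu u\equiv1\pmod m$, which has a solution $\mu$ exactly when $\gcd(u,m)=1$. This costs nothing: $m$ divides $V=2mk$, and a smooth $N\equiv u\pmod V$ is coprime to $m$.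

*Reading the configuration.* The residue of $N$ modulo $V$ must tell whether $2\mid N$, whether $3\mid N$, and the value of $v_5(N)\le Q$. So $V=2mk$ should be divisible by $6\cdot5^{Q+1}$, and we take $k=3\cdot5^{Q+1}$. Finally, $w\varepsilon_t$ is an integer for every transition if $w=6\cdot5^Q$.

## 7. The map attached to a counter machine

Fix a 2-counter machine with states $0,\dots,Q$, $Q\ge1$, and put
$$w=6\cdot5^{Q},\quad m=2w-1,\quad k=3\cdot5^{Q+1},\quad \tau=mk,\quad a=m^2k,\quad V=2\tau=6\cdot5^{Q+1}m .$$
Since $30\mid w$, we have $m\equiv-1$ modulo $2$, $3$ and $5$, so $\gcd(m,30)=1$. Also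
$$a+\tau=mk(m+1)=2w\tau=wV. \tag{2}$$
Put $\zeta(x,y)=x+ay$. We say that $(x,y)$ **represents** $N$ if $\zeta(x,y)=wN$.

**The translation.** $T(x,y)=(x-a,\,y+1)$. It preserves $\zeta$.

**The quadratic functions.** Let $t=(q,\mathrm{op},q')$ be a transition, with $\varepsilon_t$ as in (1), and put $j=j_t=w\varepsilon_t=6\delta\cdot5^{Q+q'-q}$. Here $6\delta\in\{12,18,3,2,6\}$ and $q'-q\ge-Q$, so $j$ is a smooth integer. For each $u\in\{0,\dots,V-1\}$ satisfying the three conditions

* (i) $\gcd(u,m)=1$ (hence $u\ge1$, as $m>1$),
* (ii) $5^q\mid u$ and $5^{q+1}\nmid u$,
* (iii) $2\mid u$, $3\mid u$, $2\nmid u$, $3\nmid u$ if $\mathrm{op}=\mathrm{dec}_1,\mathrm{dec}_2,\mathrm{zero}_1,\mathrm{zero}_2$ respectively (no condition for $\mathrm{inc}_i$),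

the map contains one function $f_{t,u}$. To define it, choose $\mu\in\{1,\dots,m-1\}$ with $30\mu u\equiv1\pmod m$; this exists since $30u$ is coprime to $m$. Put
$$\lambda=30j\mu,\qquad \kappa=\frac{\lambda u-j}{m}=\frac{j(30\mu u-1)}{m}.$$
By the choice of $\mu$, and since $30\mu u>1$, $\kappa$ is a positive integer. Define
$$f_{t,u}(x,y)=(p(x),r(y)),\qquad p(x)=(\lambda X+j)(X+u)\ \text{ with }X=x-wu,\qquad r(y)=-\lambda k\,y^2-\kappa\,y .$$
Both components are integer polynomials of degree exactly $2$, with leading coefficients $\lambda>0$ and $-\lambda k<0$.

**Numerical check.** Let $Q=1$. Then $w=30$, $m=59$, $k=75$, $\tau=4425$, $a=261075$, $V=8850$, and indeed $a+\tau=265500=60\cdot4425$. Take $t=(0,\mathrm{inc}_1,1)$: $\varepsilon_t=10$, $j=300$. For $u=1$ we get $\mu=2$ (as $60\equiv1\bmod 59$), $\lambda=18000$, $\kappa=17700/59=300$. The configuration $(0,0,0)$ has $N=1$ and is represented by $(30,0)$. There $X=0$ and $y=0$, so $f_{t,1}(30,0)=(300,0)$, and $300=30\cdot10$ represents $N'=10=2\cdot5$, the code of $(1,1,0)$. Next take $t'=(1,\mathrm{dec}_1,0)$: $\varepsilon_{t'}=\frac1{10}$, $j=3$. For $u=10$ we get $\mu=12$ (as $300\cdot12\equiv5\cdot12\equiv1\bmod 59$),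 $\lambda=1080$, $\kappa=3\cdot3599/59=183$. At $(300,0)$ we have $X=0$, so $f_{t',10}(300,0)=(3\cdot10,0)=(30,0)$: the division by $10$ has been done. A wrong guess: apply $T$ once to $(30,0)$ and then $f_{t,1}$. Now $X=-261075$, $y=1$, so $h=X-\tau y=-265500$ and $1+30\mu h=1-15930000=-15929999$. This is coprime to $30$ and not $\pm1$; by the identity proved next it divides the new $\zeta$, so the new vector represents no smooth number.

## 8. Two facts about the map: enabling and factorization

**Step 1: the functions available for $N$ are those of the enabled transitions.** This step translates the machine's tests into residues.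

**Lemma 2.** Let $N$ encode a configuration $C$, and let $u=N\bmod V$. Then $f_{t,u}$ exists iff $t$ is enabled in $C$. In that case $\varepsilon_tN$ encodes the successor of $C$ under $t$.

*Proof.* The number $V$ is divisible by $6\cdot5^{Q+1}$ and by $m$. So conditions (i), (ii) (with $q\le Q$) and (iii) hold for $u$ iff they hold with $N$ in place of $u$. For $N$, condition (i) is automatic, because $N$ is smooth and $\gcd(m,30)=1$. Condition (ii) says $v_5(N)=q$, that is, $C$ is in state $q$. Condition (iii) says $c_1>0$, $c_2>0$, $c_1=0$, $c_2=0$ in the four cases. Together these say that $t$ is enabled in $C$. The last claim is the definition (1) of $\varepsilon_t$. $\square$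

**Step 2: the new register value factors.** This is the identity for which the constants were chosen.

**Lemma 3.** Let $(x',y')=f_{t,u}(x,y)$ and $X=x-wu$. Then
$$\zeta(x',y')=\bigl(\lambda(X-\tau y)+j\bigr)\bigl(X+\tau y+u\bigr). \tag{3}$$

*Proof.* Expanding, the right side is
$$\lambda(X^2-\tau^2y^2)+\lambda u(X-\tau y)+j(X+\tau y)+ju=\lambda X^2-\lambda\tau^2y^2+(\lambda u+j)X+\tau(j-\lambda u)y+ju .$$
The left side is
$$p(x)+a\,r(y)=\lambda X^2+(\lambda u+j)X+ju-a\lambda k\,y^2-a\kappa\,y .$$
Here $ak=m^2k^2=\tau^2$ and $a\kappa=m^2k\cdot(\lambda u-j)/m=mk(\lambda u-j)=\tau(\lambda u-j)$, so the two sides agree. $\square$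

## 9. The machine's steps can be carried out

This section shows that every machine computation is mirrored by a run of the map. The condition $y\le0$ is carried along so that $T$ can always reach the right guess.

**Lemma 4.** Let $(x,y)$ satisfy $y\le0$ and $\zeta(x,y)=wN$, where $N$ encodes $C$, and let $C\to C'$ by the transition $t$. Then some sequence of functions of the map leads from $(x,y)$ to some $(x',y')$ with $y'\le0$ and $\zeta(x',y')=wN'$, where $N'$ encodes $C'$.

*Proof.* Let $u=N\bmod V$. By Lemma 2, $f_{t,u}$ exists. The right guess is the quotient $\eta=(N-u)/V\ge0$. Since $y\le0$, we may apply $T$ exactly $\eta-y\ge0$ times. The second coordinate becomes $\eta$ and $\zeta$ is still $wN$, so we are at $(wN-a\eta,\eta)$. There, using $N-u=V\eta$ and (2),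
$$X=wN-a\eta-wu=wV\eta-a\eta=(a+\tau)\eta-a\eta=\tau\eta .$$
So $X-\tau\eta=0$ and $X+\tau\eta+u=2\tau\eta+u=V\eta+u=N$. Applying $f_{t,u}$, we get from (3)
$$\zeta(x',y')=jN=w\varepsilon_tN=wN',$$
where $N'=\varepsilon_tN$ encodes $C'$ by Lemma 2. Finally $y'=-\lambda k\eta^2-\kappa\eta\le0$, because $\lambda,k,\kappa>0$ and $\eta\ge0$. $\square$

**Numerical check with $\eta=1$.** In the example $Q=1$ take $C=(0,14,0)$, so $N=2^{14}=16384=8850+7534$ and $u=7534$. At $y=1$ we have $x=30\cdot16384-261075=230445$ and $X=230445-30\cdot7534=4425=\tau$. The second factor is $4425+4425+7534=16384=N$, as it should be.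

**Corollary 5.** If $(q_0,c,0)\to^*(q_f,0,0)$, then $(w5^{q_f},0)$ is reachable from $(w2^c5^{q_0},0)$.

*Proof.* The starting vector has $y=0$ and represents $2^c5^{q_0}$, the code of $(q_0,c,0)$. Applying Lemma 4 once for each step of the machine, we reach some $(x,y)$ with $y\le0$ and $\zeta(x,y)=w5^{q_f}$. Apply $T$ another $-y$ times. The second coordinate becomes $0$, so the first becomes $\zeta=w5^{q_f}$. $\square$

## 10. Nothing else reaches the target: reading a run backwards

A run may guess wrongly and may apply functions in places where they make no sense. We show that such a run does not end at the target. The argument goes from the end of the run to its beginning: we assume that the value *after* a step is good and deduce that the value before it was good and the guess was right. No assumption is made on the vector before the step.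

**Lemma 6.** Let $(x,y)\in\mathbb Z^2$ and $(x',y')=f_{t,u}(x,y)$, and suppose $\zeta(x',y')=wN'$ with $N'$ encoding a configuration $C'$. Then $\zeta(x,y)=wN$ with $N$ encoding a configuration $C$ such that $C\to C'$ via $t$.

*Proof.*

**Step 1: the guess was right.** Put $h=X-\tau y$. Since $\lambda=30j\mu$, identity (3) reads
$$wN'=j\,(1+30\mu h)\,(X+\tau y+u).$$
The left side is smooth, in particular nonzero, and $1+30\mu h$ divides it. So every prime factor of $1+30\mu h$ is $2$, $3$ or $5$. But $1+30\mu h$ is coprime to $30$. Hence $1+30\mu h=\pm1$. The value $-1$ would give $30\mu h=-2$, which is impossible. So $30\mu h=0$, and since $\mu\ge1$ we get $h=0$, that is, $X=\tau y$.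

**Step 2: the second factor encodes a configuration.** Put
$$N:=X+\tau y+u=2\tau y+u=Vy+u .$$
This is an integer with $N\equiv u\pmod V$. By Step 1, $wN'=jN=w\varepsilon_tN$, so $N=N'/\varepsilon_t$. Both $N'$ and $\varepsilon_t$ are positive and involve only the primes $2,3,5$; therefore the integer $N$ is positive and smooth. Since $5^{Q+1}\mid V$ and $q\le Q$, condition (ii) for $u$ gives $v_5(N)=q\le Q$. So $N$ encodes a configuration $C$ with state $q$.

**Step 3: the transition was enabled and leads to $C'$.** Since $0\le u<V$, we have $u=N\bmod V$, and $f_{t,u}$ exists. By Lemma 2, $t$ is enabled in $C$, and $\varepsilon_tN$ encodes the successor of $C$ under $t$. But $\varepsilon_tN=N'$ encodes $C'$, and the encoding is injective, so this successor is $C'$.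

**Step 4: the vector before the step represented $N$.** By $X=\tau y$ and (2),
$$\zeta(x,y)=X+wu+ay=(\tau+a)y+wu=w(2\tau y+u)=wN.\qquad\square$$

**Corollary 7.** If $(w5^{q_f},0)$ is reachable from $(w2^c5^{q_0},0)$, then $(q_0,c,0)\to^*(q_f,0,0)$.

*Proof.* Let $v_0,\dots,v_r$ be a run with $v_0=(w2^c5^{q_0},0)$ and $v_r=(w5^{q_f},0)$. We show by downward induction on $i$ that $\zeta(v_i)=wN_i$ with $N_i$ encoding a configuration $C_i$ such that $C_i\to^*(q_f,0,0)$. For $i=r$ this holds with $N_r=5^{q_f}$ and $C_r=(q_f,0,0)$. Suppose it holds for $i+1$. If $v_{i+1}=T(v_i)$, then $\zeta(v_i)=\zeta(v_{i+1})$, and we take $C_i=C_{i+1}$. If $v_{i+1}=f_{t,u}(v_i)$, then Lemma 6 gives $C_i$ with $C_i\to C_{i+1}\to^*(q_f,0,0)$. For $i=0$ we have $\zeta(v_0)=w2^c5^{q_0}$, so $N_0=2^c5^{q_0}$ and $C_0=(q_0,c,0)$. $\square$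

## 11. Proof of Theorems A and B

Corollaries 5 and 7 together say
$$(q_0,c,0)\to^*(q_f,0,0)\iff(w5^{q_f},0)\text{ is reachable from }(w2^c5^{q_0},0). \tag{4}$$
The map is computable from the machine: there are finitely many transitions $t$ and finitely many $u<V$, the conditions (i)–(iii) can be checked, and $\mu$ can be computed.

**Theorem A and Theorem B(1).** Take $c=0$ and let the machine vary. By (4), the question whether $(q_0,0,0)\to^*(q_f,0,0)$ has a many-one reduction to reachability for maps consisting of $T$ and of functions of degree exactly $2$ in both coordinates. So this reachability problem is undecidable, which gives Theorem A as well. It is recursively enumerable, because one can search through all finite sequences of functions. Since halting reduces many-one to the counter machine question, and that one to reachability, the problem is $\Sigma^0_1$-complete.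

**Theorem B(2).** Fix a machine for which $\{c:(q_0,c,0)\to^*(q_f,0,0)\}$ is undecidable. This fixes the map and the target $\boldsymbol z_f=(w5^{q_f},0)$. Only $\boldsymbol z_0=(x_0,0)$ with $x_0=w2^c5^{q_0}$ varies, and by (4) an algorithm for this reachability question would decide the undecidable set.

**Theorem B(3).** For $n>2$, let each extra coordinate evolve by $x\mapsto x$ under $T$ and by $x\mapsto x^2$ under every other function, with start value $0$ and target value $0$. These coordinates are always $0$ on a run from such a start, so reachability is unchanged. The function $T$ is still a translation, and all other functions have degree exactly $2$ in every coordinate. The arguments for (1) and (2) apply, with $\boldsymbol z_0=(x_0,0,\dots,0)$.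

**Theorem B(4).** This is Proposition 1. $\blacksquare$
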